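\title{Bergman polynomials at a corner: the scaling limit and the asymptotic constant}

\begin{abstract}
Let $G$ be a Jordan domain whose boundary is piecewise analytic without cusps, let $p_n$ be its Bergman polynomials, and let $z_0$ be a boundary point with exterior angle $\omega\pi$, $0<\omega<2$. A conjectured formula gives the asymptotic behavior of $p_n(z_0)$ in terms of the exterior conformal map. We show that the order $n^{\omega-1/2}$ and the phase in this formula are correct and that the constant must be multiplied by an explicit factor $\rho(\omega)$, which equals $1$ for $\omega=1$ and exceeds $1$ otherwise; at a corner of a square it is $\pi/3$. We also find the scaling limits of $p_n$ and of the kernel polynomials at $z_0$. After rescaling, the Grunsky operator of $G$ converges strongly to a Mellin multiplier, and orthogonalization becomes a Wiener--Hopf problem that is solved by Gamma functions.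
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $G$ be a bounded Jordan domain in $\mathbb C$ and let $\Omega=\overline{\mathbb C}\setminus\overline G$. The \emph{Bergman polynomials} $p_n(z)=\kappa_nz^n+\cdots$, $\kappa_n>0$, $n\ge0$, are the orthonormal polynomials for the inner product $\langle f,g\rangle=\int_Gf\,\overline g\,d^2z$, where $d^2z$ is area measure. Let $\Phi$ be the conformal map of $\Omega$ onto $\{|w|>1\}$ with $\Phi(\infty)=\infty$ and $\Phi'(\infty)>0$. It extends to a homeomorphism of the closures, so $|\Phi|=1$ on $\partial G$. The letter $\Gamma$ always denotes Euler's function.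

We assume throughout that $\partial G$ is \emph{piecewise analytic without cusps}: it is a finite union of regular analytic arcs, and at every point of $\partial G$ the opening of $\Omega$, the \emph{exterior angle}, lies strictly between $0$ and $2\pi$. Fix $z_0\in\partial G$ with exterior angle $\omega\pi$, $0<\omega<2$. The map $\Phi$ straightens this angle: for a constant $a_1\ne0$,
\begin{equation}\label{eq:corner}
\Phi(z)-\Phi(z_0)=a_1(z-z_0)^{1/\omega}(1+o(1)),\qquad z\to z_0,\ z\in\Omega ,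
\end{equation}
and $a_1=\Phi'(z_0)$ at an interior point of an analytic arc. To avoid any ambiguity of branches we use the number
\begin{equation}\label{eq:A}
A=A(z_0)=\lim_{z\to z_0,\ z\in\Omega}\frac{\bigl(\Phi(z)/\Phi(z_0)-1\bigr)^{\omega}}{z-z_0},
\end{equation}
with the principal branch of the power. This branch is continuous where it is needed: if $|1+u|\ge1$ and $0<|u|<2$, then $u\notin(-\infty,0]$. The limit exists. Indeed, with $u=\Phi(z)/\Phi(z_0)-1$, the function $\operatorname{Log}u-\omega^{-1}\log(z-z_0)$ is continuous on the connected sets $\{|1+u|>1,\ |u|<\epsilon\}$, and by \eqref{eq:corner} it approaches the discrete set of logarithms of $a_1/\Phi(z_0)$, so it tends to one of them. We have $|A|=|a_1|^\omega$, and $A=\Phi'(z_0)/\Phi(z_0)$ for $\omega=1$.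

How large is $p_n(z_0)$? For the unit disk, $\Phi(z)=z$ and $p_n(z)=\sqrt{(n+1)/\pi}\,z^n$, so the order is $n^{1/2}$. In general $|p_n(z_0)|\le c\,n^{\omega-1/2}$ with $c$ depending on $\partial G$ and $z_0$, by a result of Stylianopoulos \cite{Sty15}. The following asymptotic formula is conjectured in \cite{CBF}:
\begin{equation}\label{eq:conj}
p_n(z_0)=\frac{A\,\Phi(z_0)^{n+1}(n+1)^{\omega-1/2}}{\sqrt\pi\,\Gamma(\omega)}\,\{1+\beta_n(z_0)\},\qquad \beta_n(z_0)\to0 .
\end{equation}
In the original formulation the factor $A\,\Phi(z_0)^{n+1}/\Gamma(\omega)$ is written $\omega a_1^\omega\Phi^{n+1-\omega}(z_0)/\Gamma(\omega+1)$, with $a_1^\omega\Phi^{-\omega}(z_0)$ read as $A$. For the disk $A=1/z_0$, and \eqref{eq:conj} holds with $\beta_n=0$.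

Here is why one would guess \eqref{eq:conj}. Let $F_m$ be the \emph{Faber polynomial}, the polynomial part of the Laurent expansion of $\Phi^m$ at $\infty$, and put
\[
f_m=F_m'/\sqrt{\pi m},\qquad m\ge1,
\]
a polynomial of degree $m-1$. For the disk $f_m=p_{m-1}$. In general, with $N=n+1$, one has $\|p_{N-1}-f_N\|_{L^2(G)}=O(N^{-1/2})$ (see \eqref{eq:close}), and $f_N(z_0)$ is asymptotic to the right side of \eqref{eq:conj} (Lemma~\ref{lem:faber} at $\zeta=0$). So the conjecture says that $p_{N-1}(z_0)\sim f_N(z_0)$. To see what can go wrong, consider the kernel polynomials $K_n(z,z')=\sum_{k\le n}p_k(z)\overline{p_k(z')}$. By the Cauchy--Schwarz inequality,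
\begin{equation}\label{eq:extremal}
K_n(z_0,z_0)=\max\bigl\{|Q(z_0)|^2/\|Q\|^2_{L^2(G)}:\ Q\neq0,\ \deg Q\le n\bigr\},
\end{equation}
so $K_n(z_0,z_0)^{1/2}$ is the norm of evaluation at $z_0$. If $|p_k(z_0)|$ has order $k^{\omega-1/2}$, this norm has order $N^\omega$, and a difference of norm $N^{-1/2}$ may have size $N^{\omega-1/2}$ at $z_0$: the size of the main term. We show that it does have this size at every point with $\omega\neq1$.

Put $q=\omega^{-\omega}(2-\omega)^{-(2-\omega)}$ and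
\begin{align}
\rho(\omega)&=\frac{\Gamma(1+\omega)\,\Gamma(3-\omega)}{\omega^{\omega+1/2}\,(2-\omega)^{(2-\omega)+1/2}},\label{eq:rho}\\
P_\omega(\zeta)&=\sqrt{\frac{\omega}{\pi(2-\omega)}}\ \sum_{l=1}^\infty\frac{\Gamma(1+(2-\omega)l)}{l!\,(l-1)!}\,q^l\zeta^{l-1}.\label{eq:P}
\end{align}
The function $P_\omega$ is entire, $P_\omega(0)=\rho(\omega)/(\sqrt\pi\,\Gamma(\omega))$, and $\rho(\omega)>1$ for $\omega\ne1$ (Lemma~\ref{lem:D} and \eqref{eq:Pseries}). Directly from the definitions, $\rho(1)=1$, $P_1(\zeta)=e^\zeta/\sqrt\pi$, $\rho(2-\omega)=\rho(\omega)$, and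
\[
\rho(\tfrac32)=\rho(\tfrac12)=\frac{\Gamma(\frac32)\Gamma(\frac52)}{\frac12\cdot\frac94}=\frac{3\pi/8}{9/8}=\frac\pi3 .
\]
By \eqref{eq:A}, the points with $\Phi(z)=\Phi(z_0)(1+\sigma/N)$ and $\sigma$ bounded, where $\Phi^N$ changes by the bounded factor $e^\sigma$, are $z\approx z_0+\sigma^\omega/(AN^\omega)$. This fixes the local scale in the theorems.

\begin{theorem}\label{thm:kernel}
Let $\partial G$ be piecewise analytic without cusps and let $z_0\in\partial G$ have exterior angle $\omega\pi$, $0<\omega<2$. Then, as $N\to\infty$, uniformly for $\zeta,\zeta'$ in compact subsets of $\mathbb C$,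
\[
N^{-2\omega}K_{N-1}\Bigl(z_0+\frac{\zeta}{AN^{\omega}},\,z_0+\frac{\zeta'}{AN^{\omega}}\Bigr)\to|A|^2\int_0^1t^{2\omega-1}P_\omega(t^\omega\zeta)\,\overline{P_\omega(t^\omega\zeta')}\,dt .
\]
In particular $K_n(z_0,z_0)\sim|A|^2\rho(\omega)^2n^{2\omega}/(2\pi\omega\Gamma(\omega)^2)$.
\end{theorem}

\begin{corollary}\label{cor:false}
The formula \eqref{eq:conj} is false at every point with $\omega\ne1$.
\end{corollary}

\begin{proof}
It would give $|p_k(z_0)|^2\sim|A|^2(k+1)^{2\omega-1}/(\pi\Gamma(\omega)^2)$. Since $\omega>0$, the sums $\sum_{k\le n}(k+1)^{2\omega-1}\sim n^{2\omega}/(2\omega)$ diverge, so summation would give $K_n(z_0,z_0)\sim|A|^2n^{2\omega}/(2\pi\omega\Gamma(\omega)^2)$. This contradicts Theorem~\ref{thm:kernel} because $\rho(\omega)>1$.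
\end{proof}

\begin{theorem}\label{thm:poly}
Under the same assumptions, with $N=n+1$, uniformly for $\zeta$ in compact subsets of $\mathbb C$,
\[
p_n\Bigl(z_0+\frac{\zeta}{AN^{\omega}}\Bigr)=A\,\Phi(z_0)^{n+1}(n+1)^{\omega-1/2}\{P_\omega(\zeta)+o(1)\}.
\]
In particular
\[
p_n(z_0)=\rho(\omega)\,\frac{A\,\Phi(z_0)^{n+1}(n+1)^{\omega-1/2}}{\sqrt\pi\,\Gamma(\omega)}\,\{1+o(1)\},
\]
so $\beta_n(z_0)\to\rho(\omega)-1$, and \eqref{eq:conj} holds at $z_0$ if and only if $\omega=1$.
\end{theorem}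

At a corner of a square $\omega=3/2$ and $\beta_n\to\pi/3-1$. For the disk and $z_0=1$ the theorem reads $\sqrt{N/\pi}\,(1+\zeta/N)^{N-1}\sim\sqrt{N/\pi}\,e^\zeta$. The proof of Theorem~\ref{thm:poly} uses an estimate for $\kappa_n$ from \cite{Sty13}; Theorem~\ref{thm:kernel} and Corollary~\ref{cor:false} do not.

The proof expresses everything in the basis $(f_m)$, whose Gram matrix is $I-T^*T$ with $T$ the Grunsky operator (Section~\ref{sec:grunsky}). The substitution $t=m/N$ turns $T$ into an operator on $L^2(0,\infty)$. Section~\ref{sec:scaling} sets this up and disproves \eqref{eq:conj} by hand for one domain with $\omega=1/2$. Sections~\ref{sec:mellin} and \ref{sec:faber} find the limits of the operator and of the vector $(f_m(z))_m$, Section~\ref{sec:wh} factors the limiting Gram operator, and Sections~\ref{sec:kernel} and \ref{sec:poly} prove the theorems.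

\section{The boundary curve and a normalization}\label{sec:curve}

A homeomorphism $h$ between plane domains is \emph{$\mathcal K$-quasiconformal} (sense-preserving or sense-reversing) if $h\in W^{1,2}_{\mathrm{loc}}$ and $|Dh|^2\le\mathcal K|J_h|$ almost everywhere, where $|Dh|$ is the operator norm of the differential and $J_h$ the Jacobian. The property is preserved by composition with conformal maps, which gives it a meaning on the sphere, and $\int\varphi(h)|J_h|\,d^2w=\int\varphi\,d^2z$ for continuous $\varphi\ge0$. \emph{Ahlfors' theorem} states: if a Jordan curve satisfies the three-point condition, that is, for any two of its points $z,z'$ one of the two subarcs between them has diameter at most $C|z-z'|$, then there is a sense-reversing quasiconformal homeomorphism of $\overline{\mathbb C}$ that fixes the curve pointwise and interchanges its two sides.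

\begin{lemma}\label{lem:curve}
There are constants $C$ and $\mathcal K$ with the following properties.
\begin{itemize}
\item[(a)] The shorter subarc of $\partial G$ between $z$ and $z'$ has length at most $C|z-z'|$.
\item[(b)] The length of $\partial G\cap\{|z-z_0|<r\}$ is at most $2Cr$ for all $r>0$.
\item[(c)] There is a sense-reversing $\mathcal K$-quasiconformal homeomorphism $\lambda$ of $\overline{\mathbb C}$ that interchanges $G$ and $\Omega$ and fixes $\partial G$ pointwise.
\end{itemize}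
\end{lemma}

\begin{proof}
(a) Otherwise there are pairs $z_k,z_k'$ for which the ratio of arc to chord tends to $\infty$. The total length is finite, so $|z_k-z_k'|\to0$; along a subsequence both points tend to one point $p$ and the shorter subarcs shrink to $p$. Two regular $C^1$ arcs issue from $p$, with unit tangents that form an angle $\theta\in(0,2\pi)$. If $z_k,z_k'$ lie on the same arc, the ratio tends to $1$ by continuity of the tangent. If they lie on different arcs, at arc lengths $s,s'$ from $p$, then $|z_k-z_k'|=|s-s'e^{i\theta}|+o(s+s')$ and $|s-s'e^{i\theta}|^2=(s+s')^2\sin^2\frac\theta2+(s-s')^2\cos^2\frac\theta2$, so the ratio is at most $(1+o(1))/\sin\frac\theta2$. Both cases contradict the assumption.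

(b) By (a), every point of the set lies within arc length $Cr$ of $z_0$ on one of the two sides. (c) Diameter is at most length, so (a) gives the three-point condition.
\end{proof}

At a cusp, $\theta\in\{0,2\pi\}$, the choice $s=s'$ gives a chord $o(s)$, and (a) fails. The second input, needed only in Section~\ref{sec:poly}, concerns the leading coefficients.

\begin{theorem}[{\cite[Theorem 1.1]{Sty13}}]\label{thm:lead}
If $\partial G$ is piecewise analytic without cusps, then $\frac{n+1}{\pi}\,\Phi'(\infty)^{2(n+1)}\kappa_n^{-2}=1-\alpha_n$ with $0\le\alpha_n\le c/n$, where $c$ depends only on $\partial G$.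
\end{theorem}

The leading coefficient of $f_N$ is $\sqrt{N/\pi}\,\Phi'(\infty)^N$, and $f_1,\dots,f_N$ is a basis of the polynomials of degree less than $N$. Hence
\begin{equation}\label{eq:rN}
p_{N-1}=r_N\Bigl(f_N+\sum_{m<N}y_mf_m\Bigr),\qquad r_N=\kappa_{N-1}\sqrt{\pi/N}\,\Phi'(\infty)^{-N}>0,\qquad r_N^{-2}=1-\alpha_{N-1},
\end{equation}
for some coefficients $y_m$ depending on $N$.

\medskip\noindent\emph{Normalization.} Put $\tilde z=A(z-z_0)$, and replace $G$ by $A(G-z_0)$, $\Phi$ by $\tilde\Phi(\tilde z)=\Phi(z)/\Phi(z_0)$, and $p_n$ by $\tilde p_n(\tilde z)=A^{-1}\Phi(z_0)^{-(n+1)}p_n(z)$. The $\tilde p_n$ are orthonormal on the new domain. The Faber polynomial of $\tilde\Phi$ is $\Phi(z_0)^{-m}F_m(z)$, so $\tilde f_m(\tilde z)=A^{-1}\Phi(z_0)^{-m}f_m(z)$. Thus $p_{N-1}$ and $f_N$ acquire the same factor, and the first identity in \eqref{eq:rN} persists with the same $r_N>0$. The limit \eqref{eq:A} becomes $1$, and the kernel is multiplied by $|A|^{-2}$. \emph{From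 now on $z_0=0$, $\Phi(0)=1$, $A=1$}; we drop the tildes and no longer require $\Phi'(\infty)>0$ or positive leading coefficients. Both theorems follow from their normalized versions.

Let $\Psi=\Phi^{-1}$. It is continuous and injective on $|w|\ge1$, and $\Psi(1)=0$. Then
\begin{align}
\Psi(w)&=(w-1)^\omega(1+o(1)),\qquad w\to1,\ |w|\ge1,\label{eq:local}\\
|\Psi(w)|&\ge c_0\min(1,|w-1|)^\omega,\qquad|w|\ge1,\label{eq:lower}
\end{align}
with $c_0>0$. For $|w|>1$, \eqref{eq:local} is \eqref{eq:A}, and it extends to $|w|=1$ because both sides are continuous on $\{|w|\ge1,\ |w-1|<2\}$. Near $w=1$, \eqref{eq:lower} follows from \eqref{eq:local}; away from $1$ the function $\Psi$ is continuous, has no zero, and tends to $\infty$ at $\infty$. These two relations are all that we use about the corner.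

\section{Faber polynomials and the Grunsky operator}\label{sec:grunsky}

Since $\Phi^m-F_m=O(1/z)$ at $\infty$, we have $F_m(\Psi(w))=w^m+\sum_{k\ge1}a_{mk}w^{-k}$ for $|w|>1$. Put
\[
\gamma_{mk}=\sqrt{k/m}\;a_{mk},\qquad(Tc)_k=\sum_{m\ge1}\gamma_{mk}c_m ,
\]
at first for finite sequences $c$. The \emph{Grunsky operator} $T$ vanishes for the disk, and it measures how far $(f_m)$ is from orthonormal. For $r>1$ let $L_r=\{|\Phi|=r\}$ and let $G_r\supset\overline G$ be the bounded domain with boundary $L_r$. Inner products $(\cdot,\cdot)$ in $\ell^2$ and $L^2(0,\infty)$ are linear in the first argument.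

\begin{lemma}\label{lem:area}
$T$ extends to a contraction of $\ell^2$, and $\|\sum c_mf_m\|^2_{L^2(G)}=\|c\|^2-\|Tc\|^2$ for $c\in\ell^2$.
\end{lemma}

\begin{proof}
Let $c$ be finite and $Q=\sum c_mF_m/\sqrt{\pi m}$, so that $Q'=\sum c_mf_m$. By the definition of $\gamma_{mk}$,
\begin{equation}\label{eq:QPsi}
Q(\Psi(w))=\sum_mc_m\frac{w^m}{\sqrt{\pi m}}+\sum_k(Tc)_k\frac{w^{-k}}{\sqrt{\pi k}} .
\end{equation}
Green's formula gives $\int_{G_r}|Q'|^2d^2z=\frac1{2i}\int_{L_r}\overline Q\,dQ$, and if $Q\circ\Psi=\sum b_jw^j$, the last integral is $\pi\sum j|b_j|^2r^{2j}$. Hence $\int_{G_r}|Q'|^2d^2z=\sum|c_m|^2r^{2m}-\sum|(Tc)_k|^2r^{-2k}$. Let $r\downarrow1$. The left side tends to $\int_{\overline G}|Q'|^2d^2z=\int_G|Q'|^2d^2z$, as $\partial G$ has area zero, and the last sum increases to $\|Tc\|^2$. This is the identity for finite $c$. It shows that $c\mapsto Tc$ and $c\mapsto\sum c_mf_m$ are contractions, so both extend to $\ell^2$ together with the identity.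
\end{proof}

We have no formula for single entries $\gamma_{mk}$; our access to $T$ is through generating functions.

\begin{lemma}\label{lem:gen}
\begin{itemize}
\item[(a)] For $|w|>1$ and $z\in G_{|w|}$,
\[
\frac{\Psi'(w)}{\Psi(w)-z}=\sum_{m\ge0}F_m(z)w^{-m-1},\qquad\frac{\Psi'(w)}{(\Psi(w)-z)^2}=\sum_{m\ge1}F_m'(z)w^{-m-1}.
\]
\item[(b)] For $|w|,|u|>1$,
\[
\sum_{m,k\ge1}\sqrt{mk}\,\gamma_{mk}w^{-m}u^{-k}=B(w,u):=wu\Bigl[\frac1{(w-u)^2}-\frac{\Psi'(w)\Psi'(u)}{(\Psi(w)-\Psi(u))^2}\Bigr],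
\]
the singularity at $w=u$ being removable. Consequently $\gamma_{mk}=\gamma_{km}$.
\item[(c)] For $|v|>1$ let $x^v=(\sqrt m\,v^{-m})_{m\ge1}$. Then
\[
\|Tx^v\|^2=\|x^v\|^2-\int_G\Bigl|\frac{v\Psi'(v)}{\sqrt\pi\,(\Psi(v)-z)^2}\Bigr|^2d^2z .
\]
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $z\in G_{r'}$, the first function is analytic in $|w|>r'$ and vanishes at $\infty$. For $r>r'$ its coefficient of $w^{-m-1}$ is
\[
\frac1{2\pi i}\int_{|w|=r}\frac{w^m\Psi'(w)}{\Psi(w)-z}\,dw=\frac1{2\pi i}\int_{L_r}\frac{F_m(s)}{s-z}\,ds+\frac1{2\pi i}\int_{L_r}\frac{\Phi^m(s)-F_m(s)}{s-z}\,ds=F_m(z),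
\]
because the last integrand is analytic outside $L_r$ and $O(s^{-2})$ at $\infty$. The series converges locally uniformly in $z$, and differentiation gives the second expansion.

(b) Lemma~\ref{lem:area} gives $|\gamma_{mk}|\le1$, so the double series below and in (b) converge absolutely and are analytic for all $|w|,|u|>1$. For $|w|>|u|>1$ put $z=\Psi(u)$ in (a), multiply by $w$, and subtract $\sum_{m\ge0}(u/w)^m$:
\[
\frac{w\Psi'(w)}{\Psi(w)-\Psi(u)}-\frac w{w-u}=\sum_{m,k\ge1}a_{mk}w^{-m}u^{-k}.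
\]
Apply $-u\,\partial_u$. The left side becomes $B(w,u)$, and $ka_{mk}=\sqrt{mk}\,\gamma_{mk}$. The identity extends by analyticity to the connected set $\{|w|,|u|>1,\ w\ne u\}$, and the series provides the extension across $w=u$. Since $B$ is symmetric, so is $\gamma$.

(c) By (a), $\sum_m\sqrt m\,v^{-m}f_m(z)=\pi^{-1/2}\sum_mF_m'(z)v^{-m}=v\Psi'(v)/(\sqrt\pi(\Psi(v)-z)^2)$ on $G$. The series also converges in $L^2(G)$, to the same function; apply Lemma~\ref{lem:area}.
\end{proof}

To invert sections of the Gram matrix uniformly in $N$ we need $\|T\|<1$. This is the one place where the quasiconformal reflection, and thus the absence of cusps on all of $\partial G$, is essential. The idea is to compare two extensions of the boundary values of $Q$: by \eqref{eq:QPsi} the least Dirichlet energy of an extension to $\Omega$ is $2(\|c\|^2+\|Tc\|^2)$, while reflection produces an extension whose energy is controlled by that of $Q$ in $G$.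

\begin{lemma}\label{lem:strict}
$\|T\|^2\le(\mathcal K-1)/(\mathcal K+1)<1$.
\end{lemma}

\begin{proof}
Let $c$ be finite and $Q$ as above. The map $h(w)=\lambda(\Psi(1/w))$ is a homeomorphism of the closed unit disk onto $\overline G$, it is $\mathcal K$-quasiconformal on $0<|w|<1$, and $h(w)=\Psi(1/w)$ for $|w|=1$. Let $g=Q\circ h$. Then $|\nabla g|^2=|g_x|^2+|g_y|^2=|Q'(h)|^2(|h_x|^2+|h_y|^2)\le2\mathcal K|Q'(h)|^2|J_h|$, so
\[
\int_{|w|<1}|\nabla g|^2d^2w\le2\mathcal K\int_G|Q'|^2d^2z=2\mathcal K(\|c\|^2-\|Tc\|^2).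
\]
Let $g_j(r)$ be the Fourier coefficients of $\theta\mapsto g(re^{i\theta})$. They are continuous on $[0,1]$ with $g_j(0)=0$ for $j\ne0$, and locally absolutely continuous on $(0,1)$ because $g\in W^{1,2}_{\mathrm{loc}}$. By Parseval's identity in $\theta$ and the inequality $r|g_j'|^2+j^2|g_j|^2/r\ge2|j||g_j||g_j'|\ge|j|\,(|g_j|^2)'$,
\[
\int_{|w|<1}|\nabla g|^2d^2w\ge2\pi\sum_{j\ne0}\int_0^1\Bigl(|g_j'|^2+\frac{j^2|g_j|^2}{r^2}\Bigr)r\,dr\ge2\pi\sum_{j\ne0}|j|\,|g_j(1)|^2 .
\]
By \eqref{eq:QPsi} and the continuity of $Q\circ\Psi$ up to $|w|=1$, $g_{-m}(1)=c_m/\sqrt{\pi m}$ and $g_k(1)=(Tc)_k/\sqrt{\pi k}$, so the right side is $2(\|c\|^2+\|Tc\|^2)$. Hence $(\mathcal K+1)\|Tc\|^2\le(\mathcal K-1)\|c\|^2$.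
\end{proof}

Put $M=I-T^*T$ and $\delta=1-\|T\|^2\in(0,1]$. Polarizing Lemma~\ref{lem:area} gives
\begin{equation}\label{eq:gram}
\Bigl\langle\sum c_mf_m,\sum d_mf_m\Bigr\rangle=(Mc,d),\qquad\delta I\le M\le I .
\end{equation}
Since the matrix of $T$ is symmetric, $T^*=\mathcal CT\mathcal C$, where $\mathcal C$ is complex conjugation.

\section{Rescaling, and a counterexample by hand}\label{sec:scaling}

\subsection*{The rescaled objects}
Polynomials of degree less than $N$ are the sums $\sum_{m\le N}c_mf_m$. To let $N\to\infty$ we view $c$ as a function of $t=m/N$. Define $J_N:\ell^2\to L^2(0,\infty)$ by $(J_Nc)(t)=\sqrt N\,c_m$ for $\frac{m-1}N<t\le\frac mN$. It is an isometry that commutes with $\mathcal C$. The projection $J_NJ_N^*$ averages over intervals of length $1/N$, so it tends to $I$ strongly (check on continuous functions of compact support). Put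
\[
\mathcal T_N=J_NTJ_N^*,\qquad\mathcal M_N=J_NMJ_N^*=J_NJ_N^*-\mathcal T_N^*\mathcal T_N .
\]
On the side of the conformal map put $\Psi_N(\sigma)=N^\omega\Psi(1+\sigma/N)$. By \eqref{eq:local},
\begin{equation}\label{eq:blow}
\sup\bigl\{|\Psi_N(\sigma)-\sigma^\omega|:\ |\sigma|\le R,\ |1+\sigma/N|\ge1\bigr\}\to0\qquad\text{for each }R>0,
\end{equation}
so $\Psi_N\to\sigma^\omega$ and $\Psi_N'\to\omega\sigma^{\omega-1}$ locally uniformly in $\operatorname{Re}\sigma>0$. Lemma~\ref{lem:gen} computes $T$ on the vectors $x^v$, and $v^{-m}\approx e^{-t\tau}$ for $v=1+\tau/N$. So for $\tau>0$ we use the test functions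
\[
x_\tau(t)=\sqrt t\,e^{-t\tau},\qquad x_\tau^N=J_N\bigl(N^{-1}x^{1+\tau/N}\bigr).
\]

\begin{lemma}\label{lem:test}
Let $\tau>0$.
\begin{itemize}
\item[(a)] $x_\tau^N\to x_\tau$ in $L^2(0,\infty)$.
\item[(b)] The linear span of $\{x_\sigma:\sigma>0,\ \sigma\ne\tau\}$ is dense. Hence, if $(\psi_N)$ is bounded in $L^2(0,\infty)$ and $(\psi_N,x_\sigma^N)\to(\psi,x_\sigma)$ for all these $\sigma$, then $\psi_N\to\psi$ weakly.
\item[(c)] For $\sigma>0$, $\sigma\ne\tau$,
\[
(\mathcal T_Nx_\tau^N,x_\sigma^N)\to\mathcal B(\sigma,\tau):=\frac1{(\sigma-\tau)^2}-\frac{\omega^2(\sigma\tau)^{\omega-1}}{(\sigma^\omega-\tau^\omega)^2}.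
\]
\end{itemize}
\end{lemma}

\begin{proof}
(a) With $m=\lceil tN\rceil$ we have $x_\tau^N(t)=\sqrt{m/N}\,(1+\tau/N)^{-m}\to x_\tau(t)$. Since $N\log(1+\tau/N)$ increases with $N$, the function $\sqrt{t+1}\,e^{-t\log(1+\tau)}$ dominates. (b) If $\varphi$ is orthogonal to these $x_\sigma$, the Laplace transform of $\sqrt t\,\varphi(t)$, analytic in $\operatorname{Re}\sigma>0$, vanishes on an interval and hence identically, so $\varphi=0$. The second assertion follows from (a) and boundedness. (c) Let $v=1+\tau/N$, $u=1+\sigma/N$. By Lemma~\ref{lem:gen}(b) and $\Psi_N'(\sigma)=N^{\omega-1}\Psi'(u)$,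
\[
(\mathcal T_Nx_\tau^N,x_\sigma^N)=N^{-2}B(v,u)=uv\Bigl[\frac1{(\sigma-\tau)^2}-\frac{\Psi_N'(\sigma)\Psi_N'(\tau)}{(\Psi_N(\sigma)-\Psi_N(\tau))^2}\Bigr],
\]
and \eqref{eq:blow} gives the limit.
\end{proof}

For $\omega=1$ the limit $\mathcal B$ vanishes: at a point with straight angle $T$ disappears under rescaling, and this is why \eqref{eq:conj} survives there. For $\omega\ne1$ it does not vanish.

\subsection*{A reentrant right angle}
Let $\Psi(w)=w(1-1/w)^{1/2}$, with the principal root. On $|w|\ge1$, $w\neq1$, we have $\operatorname{Re}(1-1/w)>0$, so $|\arg(\Psi(w)/w)|<\pi/4$. The map is injective on $|w|\ge1$: if $\Psi(w)=\Psi(u)$ and $w\ne u$, then $w^2-w=u^2-u$ gives $w+u=1$, so neither point is $1$; the bound on the argument gives $\operatorname{Re}(w\bar u)>0$, whence $1=|w+u|^2>2$. So $\Psi$ is the exterior map of a Jordan domain $G$, with boundary $z(\theta)=\Psi(e^{i\theta})$. Away from $0$ the boundary is a regular analytic arc, since $\Psi'=(2w-1)/(2\Psi)\neq0$.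 Near $0$, $z^2=e^{i\theta}(e^{i\theta}-1)=\theta g(\theta)$ with $g$ analytic and $g(0)=i$; the substitution $\theta=\pm s^2$ exhibits two regular analytic arcs with directions $e^{\pm i\pi/4}$. Thus $\omega=1/2$ at $z_0=0$, and $\Psi(w)=w^{1/2}(w-1)^{1/2}$ near $1$ shows that $A=1$. Formula \eqref{eq:conj} predicts $|p_k(0)|\to1/\pi$ and so $K_{N-1}(0,0)\sim N/\pi^2$.

\emph{The Faber values.} By Lemma~\ref{lem:gen}(a), $\sum F_m'(0)w^{-m-1}=-(1/\Psi)'$, and the binomial series gives $1/\Psi=\sum_{m\ge1}\frac{\Gamma(m-1/2)}{\Gamma(1/2)\Gamma(m)}w^{-m}$. Hence $f_m(0)=\sqrt{m/\pi}\,\frac{\Gamma(m-1/2)}{\sqrt\pi\,\Gamma(m)}\to\frac1\pi$, the predicted value.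

\emph{A test polynomial.} Let $c=(f_1(0),\dots,f_N(0),0,\dots)$, a real vector, and $Q=\sum c_mf_m$. Then $Q(0)=\|c\|^2$, and \eqref{eq:extremal} and Lemma~\ref{lem:area} give
\[
K_{N-1}(0,0)\ge\frac{\|c\|^4}{\|c\|^2-\|Tc\|^2}.
\]
Let $\chi$ be the indicator function of $(0,1)$. We have $N^{-1/2}J_Nc\to\chi/\pi$ in norm by bounded convergence, so $\|c\|^2\sim N/\pi^2$. The prediction therefore fails as soon as $T$ retains a fixed fraction of $\|c\|^2$.

\emph{The limit of $\mathcal T_N$.} For $\omega=1/2$, using $\sigma-\tau=(\sqrt\sigma-\sqrt\tau)(\sqrt\sigma+\sqrt\tau)$,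
\[
\mathcal B(\sigma,\tau)=\frac{4\sqrt{\sigma\tau}-(\sqrt\sigma+\sqrt\tau)^2}{4\sqrt{\sigma\tau}\,(\sigma-\tau)^2}=-\frac1{4\sqrt{\sigma\tau}\,(\sqrt\sigma+\sqrt\tau)^2}.
\]
Let $(H\varphi)(t)=\int_0^\infty\varphi(s)(s+t)^{-1}ds$, which is bounded on $L^2(0,\infty)$ by Hilbert's inequality. Write $(s+t)^{-1}=\int_0^\infty e^{-y(s+t)}dy$ and $W(y)=(y+\sigma)(y+\tau)$. As $W^{-3/2}$ has the primitive $-2W'/((\sigma-\tau)^2W^{1/2})$,
\[
(Hx_\tau,x_\sigma)=\Gamma(\tfrac32)^2\int_0^\infty\frac{dy}{W^{3/2}}=\frac\pi4\cdot\frac{2}{(\sigma-\tau)^2}\Bigl(\frac{\sigma+\tau}{\sqrt{\sigma\tau}}-2\Bigr)=-2\pi\,\mathcal B(\sigma,\tau).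
\]
By Lemma~\ref{lem:test}, $\mathcal T_Nx_\tau^N\to-Hx_\tau/(2\pi)$ weakly. Since $\|\mathcal T_N\|\le1$ and the $x_\tau$ span a dense subspace, $\mathcal T_N\varphi_N\to-H\varphi/(2\pi)$ weakly whenever $\varphi_N\to\varphi$ in norm. In this weak sense $(\gamma_{mk})$ looks like $-1/(2\pi)$ times the Hilbert matrix $(1/(m+k))$.

\emph{Conclusion.} We have $(H\chi)(t)=\log(1+1/t)$, and with $1+1/t=e^x$ and one integration by parts,
\[
\|H\chi\|^2=\int_0^\infty\frac{x^2e^x}{(e^x-1)^2}\,dx=\int_0^\infty\frac{2x}{e^x-1}\,dx=\frac{\pi^2}3 .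
\]
The norm is weakly lower semicontinuous, so $\liminf\|Tc\|^2/N\ge\frac1{\pi^2}\cdot\frac1{4\pi^2}\cdot\frac{\pi^2}3=\frac1{12\pi^2}$, and
\[
\liminf_{N\to\infty}\frac{K_{N-1}(0,0)}{N/\pi^2}\ge\frac1{1-1/12}=\frac{12}{11}>1 .
\]
So \eqref{eq:conj} fails for this domain. Theorem~\ref{thm:kernel} gives the exact limit $\rho(1/2)^2=\pi^2/9=1.096\ldots$, against $12/11=1.090\ldots$.

To obtain the exact constant we must solve the extremal problem \eqref{eq:extremal} in the limit instead of testing it. This requires four things: the limit of $\mathcal T_N^*\mathcal T_N$, for which weak convergence of $\mathcal T_N$ is not enough; the limit of $(f_m(z))_m$ for a general domain; the inverse of the limiting Gram operator compressed to $L^2(0,1)$; and the passage to the limit in the inverses.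

\section{The limit operator}\label{sec:mellin}

The function $\mathcal B$ is homogeneous of degree $-2$, so the limit of $\mathcal T_N$ should commute with the dilations of $(0,\infty)$. Such operators are diagonalized by the Mellin transform
\[
\hat\varphi(\xi)=\int_0^\infty\varphi(t)\,t^{-1/2+i\xi}\,dt ,
\]
which is the Fourier transform of $e^{x/2}\varphi(e^x)$. Thus $(\varphi,\psi)=\frac1{2\pi}\int_{\mathbb R}\hat\varphi\,\overline{\hat\psi}\,d\xi$, and $\varphi(t)=\frac1{2\pi}\int\hat\varphi(\xi)t^{-1/2-i\xi}d\xi$ almost everywhere if also $\hat\varphi\in L^1$. We have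
\begin{equation}\label{eq:xhat}
\hat x_\tau(\xi)=\Gamma(1+i\xi)\,\tau^{-1-i\xi},\qquad|\Gamma(1+i\xi)|^2=\frac{\pi\xi}{\sinh\pi\xi}.
\end{equation}
Let
\[
S(\xi)=\frac{\sinh\bigl((\frac1\omega-1)\pi\xi\bigr)}{\sinh(\pi\xi/\omega)} .
\]
It is real and even. Since $\omega<2$ we have $|\frac1\omega-1|<\frac1\omega$, so $|S|\le1$ and $S$ decays exponentially. The identity $\sinh^2a-\sinh^2b=\sinh(a-b)\sinh(a+b)$ with $a=\pi\xi/\omega$, $b=a-\pi\xi$ gives
\begin{equation}\label{eq:symbol}
1-S(\xi)^2=\frac{\sinh(\pi\xi)\,\sinh\bigl(\frac{2-\omega}\omega\pi\xi\bigr)}{\sinh^2(\pi\xi/\omega)} .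
\end{equation}
Let $T_\infty$ be the operator $\hat\varphi\mapsto-S\hat\varphi$ and let $M_\infty=I-T_\infty^2$, with symbol $1-S^2$. The operator $T_\infty$ is self-adjoint, and it commutes with $\mathcal C$ because $\mathcal C$ acts as $\hat\varphi(\xi)\mapsto\overline{\hat\varphi(-\xi)}$. For $\omega=1/2$, $S=1/(2\cosh\pi\xi)$, and $T_\infty=-H/(2\pi)$.

\begin{proposition}\label{prop:strong}
$\mathcal T_N\to T_\infty$, $\mathcal T_N^*\to T_\infty$ and $\mathcal M_N\to M_\infty$ strongly.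
\end{proposition}

\begin{proof}
\emph{Step 1: the weak limit.} With $\sigma=\tau e^x$ we have $(\sigma^\omega-\tau^\omega)^2=4(\sigma\tau)^\omega\sinh^2(\omega x/2)$, so
\[
\mathcal B(\sigma,\tau)=-\frac{\Lambda(\log(\sigma/\tau))}{\sigma\tau},\qquad\Lambda(x)=\frac{\omega^2}{4\sinh^2(\omega x/2)}-\frac1{4\sinh^2(x/2)} .
\]
The poles $x^{-2}$ cancel, so $\Lambda$ is even, smooth and integrable. For $x>0$, $\Lambda=-U'$ with $U(x)=\frac\omega{e^{\omega x}-1}-\frac1{e^x-1}$, $U(0+)=\frac{1-\omega}2$, $U(\infty)=0$. Expanding $1/(e^{\beta x}-1)=\sum_{k\ge1}e^{-k\beta x}$ and using the partial fractions of $\coth$,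
\[
\int_0^\infty\frac{\sin\xi x}{e^{\beta x}-1}\,dx=\sum_{k\ge1}\frac\xi{\xi^2+k^2\beta^2}=\frac\pi{2\beta}\coth\frac{\pi\xi}\beta-\frac1{2\xi}.
\]
Therefore $\int_0^\infty U\sin\xi x\,dx=\frac\pi2(\coth\frac{\pi\xi}\omega-\coth\pi\xi)+\frac{1-\omega}{2\xi}$, and an integration by parts gives
\[
\int_{\mathbb R}\Lambda(x)e^{-i\xi x}dx=2U(0+)-2\xi\int_0^\infty U\sin\xi x\,dx=\pi\xi\Bigl[\coth\pi\xi-\coth\frac{\pi\xi}\omega\Bigr]=S(\xi)\frac{\pi\xi}{\sinh\pi\xi},
\]
by $\coth a-\coth b=\sinh(b-a)/(\sinh a\sinh b)$. Fourier inversion and \eqref{eq:xhat} yield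
\[
(T_\infty x_\tau,x_\sigma)=-\frac1{\sigma\tau}\,\frac1{2\pi}\int S(\xi)\frac{\pi\xi}{\sinh\pi\xi}\,e^{i\xi\log(\sigma/\tau)}d\xi=\mathcal B(\sigma,\tau).
\]
By Lemma~\ref{lem:test}, $\mathcal T_Nx_\tau^N\to T_\infty x_\tau$ weakly.

\emph{Step 2: no norm is lost.} A weak limit may have smaller norm, and nothing so far excludes this. Lemma~\ref{lem:gen}(c) turns the question into one about an area integral. With $v=1+\tau/N$ and $z=N^{-\omega}\zeta$ we have $\Psi'(v)=N^{1-\omega}\Psi_N'(\tau)$ and $\Psi(v)-z=N^{-\omega}(\Psi_N(\tau)-\zeta)$, so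
\begin{equation}\label{eq:normint}
\|\mathcal T_Nx_\tau^N\|^2=\|x_\tau^N\|^2-\int_{N^\omega G}\Bigl|\frac{v\Psi_N'(\tau)}{\sqrt\pi\,(\Psi_N(\tau)-\zeta)^2}\Bigr|^2d^2\zeta .
\end{equation}
Let $G_\infty=\{\zeta\ne0:|\arg(-\zeta)|<a\}$ with $a=\pi(1-\frac\omega2)$, the complement of the closed sector $\{\sigma^\omega:\operatorname{Re}\sigma\ge0\}$. The indicator functions of $N^\omega G$ converge to that of $G_\infty$ off the two rays that bound $G_\infty$. Indeed, if $\zeta=\sigma^\omega$ with $\operatorname{Re}\sigma>0$, Hurwitz's theorem applied to $\Psi_N-\zeta$ shows that $\zeta\in\Psi_N(\{\operatorname{Re}\sigma>0\})\subset N^\omega\Omega$ for large $N$. If $\zeta\in G_\infty$ were in $N^\omega\overline\Omega$ for infinitely many $N$, then $\zeta=\Psi_N(\sigma_N)$ with $|1+\sigma_N/N|\ge1$. By \eqref{eq:lower}, $|\zeta|\ge c_0\min(N,|\sigma_N|)^\omega$, so $(\sigma_N)$ is bounded. A limit point $\sigma$ has $\operatorname{Re}\sigma\ge0$, because $2\operatorname{Re}\sigma_N+|\sigma_N|^2/N\ge0$,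 and $\sigma^\omega=\zeta$ by \eqref{eq:blow}. This contradicts $\zeta\in G_\infty$.

For large $N$ the integrand in \eqref{eq:normint} is at most $C(1+|\zeta|)^{-4}$ on $N^\omega G$. To see this, note that $\Psi_N$ is univalent in $|\sigma-\tau|<\tau$ and omits $\zeta$ there. Koebe's one-quarter theorem (the image of a disk of radius $\tau$ under a univalent map contains the disk of radius $\tau|\Psi_N'(\tau)|/4$ about the image of the center) gives $|\Psi_N(\tau)-\zeta|\ge\tau|\Psi_N'(\tau)|/4\ge c>0$; and $|\Psi_N(\tau)-\zeta|\ge|\zeta|/2$ once $|\zeta|\ge2|\Psi_N(\tau)|$. By dominated convergence and the substitution $\zeta=-\tau^\omega re^{i\theta}$, the integral tends to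
\[
I_\tau=\int_{G_\infty}\frac{\omega^2\tau^{2\omega-2}}{\pi|\tau^\omega-\zeta|^4}\,d^2\zeta=\frac{\omega^2}{\pi\tau^2}\int_{-a}^a\int_0^\infty\frac{r\,dr}{|1+re^{i\theta}|^4}\,d\theta .
\]
The inner integral is the squared norm of $r^{1/2}(1+re^{i\theta})^{-2}$. Rotating the ray of integration to the positive axis, which is allowed for $|\theta|<\pi$ and $0<\operatorname{Re}s<2$, reduces its Mellin transform to a Beta integral: $\int_0^\infty r^{s-1}(1+re^{i\theta})^{-2}dr=e^{-i\theta s}\Gamma(s)\Gamma(2-s)$. For $s=1+i\eta$ the squared modulus is $e^{2\theta\eta}(\pi\eta/\sinh\pi\eta)^2$. By Plancherel's identity, $\int_{-a}^ae^{2\theta\eta}d\theta=\sinh(2a\eta)/\eta$, $2a=(2-\omega)\pi$ and $\eta=\xi/\omega$,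
\[
I_\tau=\frac1{2\pi\tau^2}\int_{\mathbb R}\frac{\omega^2\pi\eta\,\sinh((2-\omega)\pi\eta)}{\sinh^2\pi\eta}\,d\eta=\frac1{2\pi\tau^2}\int_{\mathbb R}\frac{\pi\xi\,\sinh(\frac{2-\omega}\omega\pi\xi)}{\sinh^2(\pi\xi/\omega)}\,d\xi=\frac1{2\pi}\int_{\mathbb R}(1-S^2)|\hat x_\tau|^2d\xi ,
\]
by \eqref{eq:xhat} and \eqref{eq:symbol}. Hence $\|\mathcal T_Nx_\tau^N\|^2\to\|x_\tau\|^2-I_\tau=\frac1{2\pi}\int S^2|\hat x_\tau|^2d\xi=\|T_\infty x_\tau\|^2$.

\emph{Step 3.} Weak convergence and convergence of norms give $\mathcal T_Nx_\tau^N\to T_\infty x_\tau$ in norm. Since $\|\mathcal T_N\|\le1$, Lemma~\ref{lem:test}(a),(b) gives $\mathcal T_N\to T_\infty$ strongly. Taking adjoints is not strongly continuous in general, but here $\mathcal T_N^*=\mathcal C\mathcal T_N\mathcal C\to\mathcal CT_\infty\mathcal C=T_\infty$ strongly. Products of bounded strongly convergent sequences converge strongly, so $\mathcal M_N\to I-T_\infty^2$.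
\end{proof}

\begin{remark}\label{rem:degenerate}
We have $S(0)=1-\omega$, so $\|T\|\ge\|T_\infty\|\ge|1-\omega|$ and $\delta\le\omega(2-\omega)$. Thus the Gram matrix degenerates as $\omega$ approaches $0$ or $2$; by \eqref{eq:rho}, $\rho(\omega)\to\infty$ in both cases. For $\omega=2$ the sector $G_\infty$ is empty and the formula for $S$ gives $1-S^2=0$.
\end{remark}

\section{Faber polynomials near the corner}\label{sec:faber}

The values $f_m(z)$ are contour integrals of $w^{m-1}/(\Psi(w)-z)$, and the main term, of order $m^{\omega-1}$, comes from a neighborhood of $w=1$. For $\omega<1$ this tends to zero, so the rest of the unit circle cannot be estimated by absolute values. We use the oscillation of $w^{m-1}$ and integrate by parts. At the other corners $\Psi'$ may be unbounded, but $|d\Psi|$ is arc length on $\partial G$, which Lemma~\ref{lem:curve}(b) controls.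

\begin{lemma}\label{lem:tail}
Let $c_1=c_0(2/\pi)^\omega$. There is a constant $C$ such that for all integers $m,N\ge1$, all $0<R\le N$ and all $|z|\le\frac12c_1(R/N)^\omega$,
\[
\Bigl|\int_{w=e^{i\theta},\ R/N\le|\theta|\le\pi}\frac{w^{m-1}\,dw}{\Psi(w)-z}\Bigr|\le\frac Cm\Bigl(\frac NR\Bigr)^\omega .
\]
\end{lemma}

\begin{proof}
The range of integration is one arc through $-1$. On it $|w-1|\ge2|\theta|/\pi\ge2R/(\pi N)$, and the last number is less than $1$. By \eqref{eq:lower}, $|\Psi|\ge r:=c_1(R/N)^\omega$, so $|\Psi-z|\ge|\Psi|/2$. Parametrize the image arc in $\partial G$ by arc length, $s\mapsto Z(s)$, and put $w(s)=\Phi(Z(s))$. The integral is the Riemann--Stieltjes integral $\frac1m\int(Z(s)-z)^{-1}d(w(s)^m)$, and integration by parts turns it into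
\[
\frac1m\Bigl[\frac{w^m}{Z-z}\Bigr]+\frac1m\int\frac{w(s)^mZ'(s)}{(Z(s)-z)^2}\,ds ,
\]
whose modulus is at most $\frac1m\bigl(\frac4r+4\int_{\partial G\cap\{|Z|\ge r\}}|Z|^{-2}ds\bigr)$. By Lemma~\ref{lem:curve}(b), the ring $2^jr\le|Z|<2^{j+1}r$ contributes at most $C2^{j+2}r/(2^jr)^2$ to the last integral, and these numbers sum to $O(1/r)$.
\end{proof}

Let $\mu_j=\omega(j+1)$ and $E_\omega(\zeta)=\sum_{j\ge0}\zeta^j/\Gamma(\mu_j)$, an entire function with $E_\omega(0)=1/\Gamma(\omega)$.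

\begin{lemma}\label{lem:faber}
$m^{1/2-\omega}f_m(m^{-\omega}\zeta)\to\pi^{-1/2}E_\omega(\zeta)$ uniformly on compact sets. In particular $|f_m(m^{-\omega}\zeta)|\le C_Xm^{\omega-1/2}$ for $m\ge1$, $|\zeta|\le X$.
\end{lemma}

\begin{proof}
Fix $X$ and $R$ with $\min(c_1,1)R^\omega>2X$; let $|\zeta|\le X$, $m\ge R$, $z=m^{-\omega}\zeta$. Let $\Sigma$ be the positively oriented boundary of the union of the unit disk and the disk $|w-1|<|e^{iR/m}-1|$. It consists of the arc $\{e^{i\theta}:R/m\le|\theta|\le\pi\}$ and a small arc around $1$. On and outside $\Sigma$ we have $|w|\ge1$ and $|w-1|\ge2R/(\pi m)$, so $|\Psi(w)|\ge c_1(R/m)^\omega>2|z|$. By Lemma~\ref{lem:gen}(a) with $r$ large, an integration by parts, and Cauchy's theorem for a function analytic outside $\Sigma$ and continuous up to $\Sigma$,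
\[
\frac{F_m'(z)}m=\frac1{2\pi im}\int_{|w|=r}\frac{w^m\Psi'(w)}{(\Psi(w)-z)^2}\,dw=\frac1{2\pi i}\int_{|w|=r}\frac{w^{m-1}dw}{\Psi(w)-z}=\frac1{2\pi i}\int_\Sigma\frac{w^{m-1}dw}{\Psi(w)-z},
\]
and $f_m=\sqrt{m/\pi}\,F_m'/m$. By Lemma~\ref{lem:tail} with $N=m$, the large arc contributes $O(m^{\omega-1}R^{-\omega})$. On the small arc put $w=1+\eta/m$; the contribution is
\[
\frac{m^{\omega-1}}{2\pi i}\int\frac{(1+\eta/m)^{m-1}}{\Psi_m(\eta)-\zeta}\,d\eta ,
\]
taken over an arc of $|\eta|=m|e^{iR/m}-1|\to R$ whose endpoints tend to $\mp iR$. Since $|\eta^\omega-\zeta|\ge R^\omega/2$ for $|\eta|=R$, \eqref{eq:blow} shows that the integral tends, uniformly in $\zeta$, to $\int_{\Sigma_R}e^\eta(\eta^\omega-\zeta)^{-1}d\eta$, where $\Sigma_R$ is the semicircle $|\eta|=R$, $\operatorname{Re}\eta\ge0$, from $-iR$ to $iR$.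

Expand $(\eta^\omega-\zeta)^{-1}=\sum_j\zeta^j\eta^{-\mu_j}$ on $\Sigma_R$. Hankel's formula $1/\Gamma(\mu)=\frac1{2\pi i}\int e^\eta\eta^{-\mu}d\eta$, over a contour around the negative axis, remains valid for $\mu>0$ over $\Sigma_R$ and the rays $\pm i[R,\infty)$, as an improper integral (Jordan's lemma in the left half-plane). One integration by parts bounds each ray integral by $R^{-\mu}+\mu\int_R^\infty y^{-\mu-1}dy=2R^{-\mu}$. Summing over $j$ with $|\zeta|<R^\omega/2$,
\[
\Bigl|\frac1{2\pi i}\int_{\Sigma_R}\frac{e^\eta\,d\eta}{\eta^\omega-\zeta}-E_\omega(\zeta)\Bigr|\le\frac2\pi\sum_{j\ge0}|\zeta|^jR^{-\omega(j+1)}\le\frac4\pi R^{-\omega}.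
\]
Let $m\to\infty$ and then $R\to\infty$. The bound follows from the limit for large $m$ and from continuity for the remaining finitely many $m$.
\end{proof}

We record the consequence for the rescaled vector. Let $\mathbf f(z)=(f_m(z))_{m\ge1}$, let $\Pi_{N'}$ be the truncation to the first $N'$ coordinates, and put
\[
e_\mu(t)=t^{\mu-1/2}\chi(t),\qquad V_\zeta=\sum_{j\ge0}\frac{\zeta^j}{\sqrt\pi\,\Gamma(\mu_j)}\,e_{\mu_j}=\pi^{-1/2}t^{\omega-1/2}E_\omega(t^\omega\zeta)\chi(t).
\]
As $\|e_\mu\|^2=1/(2\mu)$, the series converges in norm. For $N'\in\{N-1,N\}$ we claim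
\begin{equation}\label{eq:Vlimit}
N^{-\omega}J_N\Pi_{N'}\overline{\mathbf f(N^{-\omega}\zeta)}\to V_{\bar\zeta}\quad\text{in }L^2(0,\infty),
\end{equation}
with norms bounded uniformly for $|\zeta|\le X$. Indeed, for $m=\lceil tN\rceil\le N'$ the value at $t$ is $N^{1/2-\omega}\overline{f_m(m^{-\omega}\zeta_m)}$ with $\zeta_m=(m/N)^\omega\zeta$, $|\zeta_m|\le|\zeta|$. For fixed $t\in(0,1)$ we have $m/N\to t$, and Lemma~\ref{lem:faber} gives the pointwise limit, since $E_\omega$ has real coefficients. Because $t\le m/N\le1$, the functions are dominated by $C_X\max(1,t^{\omega-1/2})\chi$, which is square integrable as $\omega>0$.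

\section{Wiener--Hopf factorization}\label{sec:wh}

In the limit the polynomials of degree less than $N$ become $L^2(0,1)$, and their Gram matrix becomes $M_1=\chi M_\infty\chi|_{L^2(0,1)}$. Orthogonalization amounts to writing $M_1=\mathcal D^*\mathcal D$ with $\mathcal D$ invertible on $L^2(0,1)$. For $\varphi\in L^2(0,1)$ put
\[
\tilde\varphi(s)=\int_0^1\varphi(t)\,t^{s-1/2}dt,\qquad\operatorname{Re}s>0 .
\]
With $t=e^{-x}$ this is the Laplace transform of $e^{-x/2}\varphi(e^{-x})\in L^2(0,\infty)$. By the Paley--Wiener theorem, $\varphi\mapsto\tilde\varphi$ maps $L^2(0,1)$ bijectively onto the Hardy space $H^2$ of analytic functions $g$ in $\operatorname{Re}s>0$ with $\sup_{x>0}\int|g(x+i\xi)|^2d\xi<\infty$, and the boundary function is $\tilde\varphi(i\xi)=\hat\varphi(\xi)$. So we need a function $D$, bounded together with $1/D$ and analytic in the right half-plane, with $|D(i\xi)|^2=1-S(\xi)^2$. The reflection formula $\sinh\pi x=\pi x/(\Gamma(1+ix)\Gamma(1-ix))$ splits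 each factor in \eqref{eq:symbol} and suggests
\[
D(s)=\sqrt{\omega(2-\omega)}\;q^{-s/\omega}\,\frac{\Gamma(1+s/\omega)^2}{\Gamma(1+s)\,\Gamma(1+bs)},\qquad b=\frac{2-\omega}\omega>0 .
\]
The factor $q^{-s/\omega}$ has modulus $1$ on the imaginary axis; it is there to cancel exponential behavior inside the half-plane.

\begin{lemma}\label{lem:D}
$D$ is analytic and zero-free in a neighborhood of $\operatorname{Re}s\ge0$, $|D(i\xi)|^2=1-S(\xi)^2$, and $D(s)\to1$ as $|s|\to\infty$ in $\operatorname{Re}s\ge0$; so $D$ and $1/D$ are bounded there. Moreover $\rho(\omega)=1/D(\omega)$, and $\rho(\omega)>1$ for $\omega\ne1$.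
\end{lemma}

\begin{proof}
For $\nu>0$ the function $\Gamma(1+\nu s)$ has neither zeros nor poles in $\operatorname{Re}s>-1/\nu$. Since $D$ is real on the real axis, \eqref{eq:xhat} gives
\[
|D(i\xi)|^2=\omega(2-\omega)\,\frac{(\pi\xi/\omega)^2}{\sinh^2(\pi\xi/\omega)}\,\frac{\sinh\pi\xi}{\pi\xi}\,\frac{\sinh b\pi\xi}{b\pi\xi},
\]
which is \eqref{eq:symbol} because $\omega^2b=\omega(2-\omega)$. Stirling's formula, uniform in $\operatorname{Re}s\ge0$, reads
\[
\log\Gamma(1+\nu s)=\nu s\log s+(\nu\log\nu-\nu)s+\tfrac12\log s+\tfrac12\log(2\pi\nu)+O(1/|s|).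
\]
Take twice the expansion for $\nu=1/\omega$ minus those for $\nu=1$ and $\nu=b$. The coefficient of $s\log s$ is $\frac2\omega-1-b=0$, and that of $\log s$ is $1-\frac12-\frac12=0$. The coefficient of $s$ is $-\frac2\omega\log\omega-b\log b=-\log\omega-b\log(2-\omega)=\frac1\omega\log q$. The constant is $-\log\omega-\frac12\log b=-\frac12\log(\omega(2-\omega))$. The prefactors of $D$ cancel the last two terms, so $D\to1$.

At $s=\omega$, $1/D(\omega)=q\,\Gamma(1+\omega)\Gamma(3-\omega)/\sqrt{\omega(2-\omega)}=\rho(\omega)$. The function $D$ is continuous on the closed half-plane including $\infty$, with modulus at most $1$ on the boundary. By the maximum principle $0<D(\omega)<1$ unless $D$ is constant, in which case $D\equiv1$, $S\equiv0$ and $1-\omega=S(0)=0$.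
\end{proof}

Thus $\rho\ge1$ reflects the inequality $M\le I$ in \eqref{eq:gram}. Multiplication by $D$ on $H^2$ defines a bounded bijection $\mathcal D$ of $L^2(0,1)$, with $\widetilde{\mathcal D\varphi}=D\tilde\varphi$. Since $(M_1\varphi,\varphi)=\frac1{2\pi}\int|D(i\xi)\tilde\varphi(i\xi)|^2d\xi=\|\mathcal D\varphi\|^2$, we have $M_1=\mathcal D^*\mathcal D$. What makes the problem explicit is that the functions $e_\mu$, from which $V_\zeta$ is built, are evaluation functionals: $(\varphi,e_\mu)=\tilde\varphi(\mu)$ for $\mu>0$. Hence $(\varphi,\mathcal D^*e_\mu)=D(\mu)\tilde\varphi(\mu)$, that is, $\mathcal D^*e_\mu=D(\mu)e_\mu$. For $\mu=\omega l$, $l=j+1$,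
\[
\frac1{\Gamma(\omega l)D(\omega l)}=\frac{\omega l\,\Gamma(1+(2-\omega)l)\,q^l}{\sqrt{\omega(2-\omega)}\,(l!)^2}=\sqrt{\frac\omega{2-\omega}}\,\frac{\Gamma(1+(2-\omega)l)}{l!\,(l-1)!}\,q^l ,
\]
so by \eqref{eq:P}
\begin{equation}\label{eq:Pseries}
P_\omega(\zeta)=\sum_{j\ge0}\frac{\zeta^j}{\sqrt\pi\,\Gamma(\mu_j)D(\mu_j)} .
\end{equation}
This is $\pi^{-1/2}E_\omega$ with the $j$th coefficient divided by $D(\mu_j)$. As $1/D$ is bounded, $P_\omega$ is entire, and $P_\omega(0)=\rho(\omega)/(\sqrt\pi\,\Gamma(\omega))$. Applying the bounded operator $(\mathcal D^*)^{-1}$ term by term,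
\begin{equation}\label{eq:eigen}
(\mathcal D^*)^{-1}V_\zeta=\sum_{j\ge0}\frac{\zeta^j}{\sqrt\pi\,\Gamma(\mu_j)D(\mu_j)}\,e_{\mu_j}=t^{\omega-1/2}P_\omega(t^\omega\zeta)\chi(t).
\end{equation}

\section{Finite sections and the kernel}\label{sec:kernel}

Let $M_{(N')}$ be the compression of $M$ to the first $N'$ coordinates. By \eqref{eq:gram} it is invertible and $\|M_{(N')}^{-1}\|\le\delta^{-1}$. This uniform bound, which comes from Lemma~\ref{lem:strict}, is what lets strong convergence pass to the inverses.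

\begin{lemma}\label{lem:sections}
Let $N'\in\{N-1,N\}$ and $\varphi_\zeta=M_1^{-1}V_{\bar\zeta}$, extended by $0$ to $(1,\infty)$. Then
\[
N^{-\omega}J_NM_{(N')}^{-1}\Pi_{N'}\overline{\mathbf f(N^{-\omega}\zeta)}\to\varphi_\zeta\quad\text{in }L^2(0,\infty).
\]
\end{lemma}

\begin{proof}
The operators $M_{(N')}$ act on different spaces, so we complete them by the identity. The projection $\chi_N=J_N\Pi_{N'}J_N^*$ is $J_NJ_N^*$ followed by multiplication by the indicator function of $(0,N'/N]$, so $\chi_N\to\chi$ strongly. Put $Y_N=\chi_N\mathcal M_N\chi_N+I-\chi_N$ and $Y_\infty=\chi M_\infty\chi+I-\chi$. By Proposition~\ref{prop:strong}, $Y_N\to Y_\infty$ strongly. Writing $\chi_N\varphi=J_Nc$, we get $(Y_N\varphi,\varphi)=(Mc,c)+\|\varphi-\chi_N\varphi\|^2\ge\delta\|\varphi\|^2$, and the same bound holds for $Y_\infty$. The identity $Y_N^{-1}-Y_\infty^{-1}=Y_N^{-1}(Y_\infty-Y_N)Y_\infty^{-1}$ shows that $Y_N^{-1}\to Y_\infty^{-1}$ strongly. Finally $Y_N^{-1}J_Nx=J_NM_{(N')}^{-1}x$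 for $x\in\mathbb C^{N'}$, and $Y_\infty^{-1}=M_1^{-1}$ on $L^2(0,1)$; use \eqref{eq:Vlimit}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:kernel}]
Write $K_{N-1}(\cdot,z')=\sum_{m\le N}c_mf_m$. The reproducing property $\langle Q,K_{N-1}(\cdot,z')\rangle=Q(z')$ for $Q=\sum_{m\le N}d_mf_m$ reads $(Md,c)=(d,\Pi_N\overline{\mathbf f(z')})$ for all $d\in\mathbb C^N$. Hence
\begin{equation}\label{eq:Kcoef}
c=M_{(N)}^{-1}\Pi_N\overline{\mathbf f(z')},\qquad K_{N-1}(z,z')=\bigl(M_{(N)}^{-1}\Pi_N\overline{\mathbf f(z')},\,\Pi_N\overline{\mathbf f(z)}\bigr).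
\end{equation}
Let $z=N^{-\omega}\zeta$, $z'=N^{-\omega}\zeta'$. Since $J_N$ is an isometry, Lemma~\ref{lem:sections}, \eqref{eq:Vlimit}, the identity $M_1^{-1}=\mathcal D^{-1}(\mathcal D^*)^{-1}$ and \eqref{eq:eigen} give
\[
N^{-2\omega}K_{N-1}(z,z')\to(M_1^{-1}V_{\bar\zeta'},V_{\bar\zeta})=\bigl((\mathcal D^*)^{-1}V_{\bar\zeta'},(\mathcal D^*)^{-1}V_{\bar\zeta}\bigr)=\int_0^1t^{2\omega-1}P_\omega(t^\omega\bar\zeta')\,\overline{P_\omega(t^\omega\bar\zeta)}\,dt ,
\]
which is the asserted limit because $P_\omega$ has real coefficients. The left side is analytic in $\zeta$ and $\bar\zeta'$ and is at most $\delta^{-1}N^{-2\omega}\|\Pi_N\mathbf f(z)\|\,\|\Pi_N\mathbf f(z')\|$ in modulus, which is bounded for $|\zeta|,|\zeta'|\le X$ by the uniform bound in \eqref{eq:Vlimit}. By Vitali's theorem, a locally bounded and pointwise convergent sequence of analytic functions converges locally uniformly. At $\zeta=\zeta'=0$ the limit is $P_\omega(0)^2/(2\omega)=\rho(\omega)^2/(2\pi\omega\Gamma(\omega)^2)$.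 Undoing the normalization multiplies the kernel by $|A|^2$.
\end{proof}

\section{The polynomials}\label{sec:poly}

In $K_{N-1}(\cdot,z')=\sum_{k<N}\overline{p_k(z')}\,p_k$ only $p_{N-1}$ involves $f_N$, so the last coefficient in \eqref{eq:Kcoef} is $c_N=r_N\overline{p_{N-1}(z')}$. By Lemma~\ref{lem:sections}, $N^{-\omega}J_Nc\to\varphi_{\zeta'}$, and $N^{1/2-\omega}c_N$ is the value of the left side at $t=1$. One expects $N^{1/2-\omega}p_{N-1}(N^{-\omega}\zeta)\to\overline{\varphi_\zeta(1^-)}$. The difficulty is that convergence in $L^2$ says nothing about an interval of length $1/N$. We therefore need the $N$th column of $T$ by itself: Theorem~\ref{thm:lead} bounds it and the generating function identifies its weak limit.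

\subsection*{Reduction to one column of $T$}
Let $\mathbf e_N$ be the $N$th unit vector of $\ell^2$ and $\varepsilon_N=\|T\mathbf e_N\|^2=1-\|f_N\|^2$. By \eqref{eq:rN}, $p_{N-1}/r_N$ is $f_N$ minus its projection onto the span of $f_1,\dots,f_{N-1}$, so $1-\alpha_{N-1}=r_N^{-2}\le\|f_N\|^2=1-\varepsilon_N$. By Theorem~\ref{thm:lead},
\begin{equation}\label{eq:eps}
\varepsilon_N\le\alpha_{N-1}=O(1/N),\qquad r_N=1+O(1/N).
\end{equation}
For $l<N$ we have $\langle f_N,f_l\rangle=(M\mathbf e_N,\mathbf e_l)=-(T^*T\mathbf e_N,\mathbf e_l)$, so the orthogonality of $p_{N-1}$ to $f_1,\dots,f_{N-1}$ determines the coefficients in \eqref{eq:rN}: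
\begin{equation}\label{eq:y}
y=M_{(N-1)}^{-1}\Pi_{N-1}T^*T\mathbf e_N,\qquad\|y\|\le\delta^{-1}\sqrt{\varepsilon_N}=O(N^{-1/2}).
\end{equation}
In particular, by \eqref{eq:gram},
\begin{equation}\label{eq:close}
\|p_{N-1}-f_N\|_{L^2(G)}\le|r_N-1|+r_N\|y\|=O(N^{-1/2}).
\end{equation}
Let $z=N^{-\omega}\zeta$, $W_N=M_{(N-1)}^{-1}\Pi_{N-1}\overline{\mathbf f(z)}$ and $h_N=\sqrt N\,J_NT\mathbf e_N$. Since $M_{(N-1)}$ is self-adjoint and $J_NT=\mathcal T_NJ_N$,
\begin{equation}\label{eq:corr}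
\sum_{m<N}y_mf_m(z)=(T^*T\mathbf e_N,W_N)=(T\mathbf e_N,TW_N)=N^{\omega-1/2}\bigl(h_N,\,\mathcal T_N(N^{-\omega}J_NW_N)\bigr).
\end{equation}
The second entry tends to $T_\infty\varphi_\zeta$ in norm, by Lemma~\ref{lem:sections} with $N'=N-1$ and Proposition~\ref{prop:strong}. So a weak limit of $h_N$ suffices.

For $\psi\in L^2(0,\infty)$ we have $S\hat\psi\in L^1\cap L^2$, because $S\in L^2\cap L^\infty$. Hence $T_\infty\psi$ has the continuous version $\frac1{2\pi}\int(-S)\hat\psi\,t^{-1/2-i\xi}d\xi$, which we always use. Let $k_1\in L^2(0,\infty)$ be the function with $\hat k_1=-S$. It is real because $S$ is real and even, and $(T_\infty\psi)(1)=(\psi,k_1)$.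

\begin{lemma}\label{lem:column}
$h_N\to k_1$ weakly.
\end{lemma}

\begin{proof}
By \eqref{eq:eps}, $\|h_N\|^2=N\varepsilon_N$ is bounded; this is the only essential use of Theorem~\ref{thm:lead}. Let $\tau>0$ and $v=1+\tau/N$. By the symmetry of $\gamma$,
\[
(h_N,x_\tau^N)=N^{-1/2}\sum_k\gamma_{Nk}\sqrt k\,v^{-k}=N^{-1/2}(Tx^v)_N=(\mathcal T_Nx_\tau^N)(1).
\]
As $k_1$ and $x_\tau$ are real, $(k_1,x_\tau)=(T_\infty x_\tau)(1)$. By Lemma~\ref{lem:test}(b) it suffices to show that $(\mathcal T_Nx_\tau^N)(t)\to(T_\infty x_\tau)(t)$ at $t=1$. We show that the left side converges for every $t>0$ to a continuous function, and identify that function by Proposition~\ref{prop:strong}.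

Let $m=\lceil tN\rceil$ and $1<r<v$. By Lemma~\ref{lem:gen}(b), $\sqrt m\,(Tx^v)_m$ is the coefficient of $w^{-m}$ in $B(w,v)$, that is, $\frac1{2\pi i}\int_{|w|=r}w^{m-1}B(w,v)\,dw$. The term $w^mv/(w-v)^2$ is analytic in $|w|<v$ and contributes nothing. In the other term we integrate by parts as in Lemma~\ref{lem:faber} and let $r\to1$, the new integrand being continuous on $1\le|w|\le r$:
\[
\sqrt m\,(Tx^v)_m=-\frac{v\Psi'(v)}{2\pi i}\int_{|w|=r}\frac{w^m\Psi'(w)\,dw}{(\Psi(w)-\Psi(v))^2}=-\frac{mv\Psi'(v)}{2\pi i}\int_{|w|=1}\frac{w^{m-1}dw}{\Psi(w)-\Psi(v)} .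
\]
Therefore
\[
(\mathcal T_Nx_\tau^N)(t)=N^{-1/2}(Tx^v)_m=-\sqrt{m/N}\;v\,\Psi_N'(\tau)\cdot\frac{N^{1-\omega}}{2\pi i}\int_{|w|=1}\frac{w^{m-1}dw}{\Psi(w)-\Psi(v)} .
\]
Split the last factor at $|\arg w|=R/N$. In the central part put $w=e^{i\vartheta/N}$, $|\vartheta|<R$; it equals
\[
\frac1{2\pi i}\int_{-R}^R\frac{e^{im\vartheta/N}\,i\,d\vartheta}{\Psi_N\bigl(N(e^{i\vartheta/N}-1)\bigr)-\Psi_N(\tau)}\ \to\ \frac1{2\pi i}\int_{-iR}^{iR}\frac{e^{t\eta}\,d\eta}{\eta^\omega-\tau^\omega}
\]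
by \eqref{eq:blow}. The limiting denominator does not vanish on $i\mathbb R$, since there $\eta^\omega$ is $0$ or has argument $\pm\omega\pi/2$ with $0<\omega\pi/2<\pi$. For the rest apply Lemma~\ref{lem:tail} with $z=\Psi(v)=N^{-\omega}\Psi_N(\tau)$, which is admissible if $c_1R^\omega>2\tau^\omega$ and $N$ is large: it is $O\bigl((N/m)R^{-\omega}\bigr)=O(R^{-\omega}/t)$. One integration by parts shows that $\int_{R<|\eta|<R'}e^{t\eta}(\eta^\omega-\tau^\omega)^{-1}d\eta$ over $\eta\in i\mathbb R$ is $O(R^{-\omega}/t)$ as well. So the improper integral over $i\mathbb R$ converges uniformly for $t$ in compact subsets of $(0,\infty)$, and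
\[
(\mathcal T_Nx_\tau^N)(t)\to-\omega\tau^{\omega-1}\sqrt t\;\frac1{2\pi i}\int_{i\mathbb R}\frac{e^{t\eta}\,d\eta}{\eta^\omega-\tau^\omega},
\]
a continuous function of $t$. Since $\mathcal T_Nx_\tau^N\to T_\infty x_\tau$ in $L^2$, a subsequence converges almost everywhere; the two continuous functions agree almost everywhere and hence at $t=1$.
\end{proof}

\subsection*{The boundary value of $\varphi_\zeta$}

\begin{lemma}\label{lem:bdry}
The function $\varphi_\zeta$ has a version that is continuous on $(0,1)$ with a limit at $1$, and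
\[
\varphi_\zeta(1^-)=(T_\infty^2\varphi_\zeta)(1)+\pi^{-1/2}E_\omega(\bar\zeta)=P_\omega(\bar\zeta).
\]
\end{lemma}

\begin{proof}
Almost everywhere on $(0,1)$, $T_\infty^2\varphi_\zeta=\varphi_\zeta-M_\infty\varphi_\zeta=\varphi_\zeta-M_1\varphi_\zeta=\varphi_\zeta-V_{\bar\zeta}$. The function $T_\infty^2\varphi_\zeta$ is continuous on $(0,\infty)$, and $V_{\bar\zeta}$ is continuous on $(0,1)$ with $V_{\bar\zeta}(1^-)=\pi^{-1/2}E_\omega(\bar\zeta)$. This gives the version and the first equality.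

The value at $1^-$ can be read off from $\tilde\varphi_\zeta(s)$ as $s\to+\infty$, because $st^{s-1/2}dt$ concentrates at $t=1$. Precisely, for $0<\epsilon<1$ the Cauchy--Schwarz inequality gives $s\int_0^{1-\epsilon}|\varphi_\zeta|t^{s-1/2}dt\le s\|\varphi_\zeta\|(1-\epsilon)^s/\sqrt{2s}\to0$, while $s\int_{1-\epsilon}^1t^{s-1/2}dt\to1$ and $\varphi_\zeta$ is close to $\varphi_\zeta(1^-)$ on $(1-\epsilon,1)$ for small $\epsilon$. Hence $s\tilde\varphi_\zeta(s)\to\varphi_\zeta(1^-)$. On the other hand $\varphi_\zeta=\mathcal D^{-1}(\mathcal D^*)^{-1}V_{\bar\zeta}$ and $\tilde e_\mu(s)=1/(s+\mu)$, so \eqref{eq:eigen} gives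
\[
s\tilde\varphi_\zeta(s)=\frac1{D(s)}\sum_{j\ge0}\frac{\bar\zeta^{\,j}}{\sqrt\pi\,\Gamma(\mu_j)D(\mu_j)}\,\frac s{s+\mu_j}\to P_\omega(\bar\zeta),
\]
by $D(s)\to1$, \eqref{eq:Pseries} and dominated convergence.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:poly}]
Let $z=N^{-\omega}\zeta$. By \eqref{eq:corr} and Lemma~\ref{lem:column},
\[
N^{1/2-\omega}\sum_{m<N}y_mf_m(z)\to(k_1,T_\infty\varphi_\zeta)=\overline{(T_\infty^2\varphi_\zeta)(1)},
\]
and $N^{1/2-\omega}f_N(z)\to\pi^{-1/2}E_\omega(\zeta)=\overline{\pi^{-1/2}E_\omega(\bar\zeta)}$ by Lemma~\ref{lem:faber}. Since $r_N\to1$, \eqref{eq:rN} and Lemma~\ref{lem:bdry} give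
\[
N^{1/2-\omega}p_{N-1}(N^{-\omega}\zeta)\to\overline{P_\omega(\bar\zeta)}=P_\omega(\zeta).
\]
These entire functions of $\zeta$ are bounded on $|\zeta|\le X$ uniformly in $N$: we have $|p_{N-1}(z)|\le r_N\bigl(|f_N(z)|+\|y\|\,\|\Pi_{N-1}\mathbf f(z)\|\bigr)$, where $|f_N(z)|=O(N^{\omega-1/2})$ by Lemma~\ref{lem:faber}, $\|y\|=O(N^{-1/2})$ by \eqref{eq:y}, and $\|\Pi_{N-1}\mathbf f(z)\|=O(N^\omega)$ by \eqref{eq:Vlimit}. By Vitali's theorem the convergence is locally uniform. Undoing the normalization restores the factor $A\,\Phi(z_0)^{n+1}$ and gives the first formula. The second is the case $\zeta=0$. Comparing it with \eqref{eq:conj} gives $\beta_n(z_0)\to\rho(\omega)-1$, and by Lemma~\ref{lem:D} this limit vanishes if and only if $\omega=1$.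
\end{proof}

\begin{thebibliography}{9}

\bibitem{CBF}
\emph{Christoffel, Bergman, Faber: Boundary Behavior},
\texttt{https://pythagoras.mas.ucy.ac.cy/nikos/CAOPTA-2021.pdf}.

\bibitem{Sty13}
N.~Stylianopoulos,
\emph{Strong asymptotics for Bergman polynomials over domains with corners and applications},
Constr. Approx. 38 (2013), 59--100.

\bibitem{Sty15}
N.~Stylianopoulos,
Contemp. Math., 2015.

\end{thebibliography}
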